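# Finite $p$-groups of derived length 4 with four character degrees

All groups are finite and all characters are complex. Groups act on the left, and $[g,h]=ghg^{-1}h^{-1}$. For a group $G$, $\mathrm{cd}(G)$ is the set of degrees of its irreducible characters. The derived series is $G\ge G'\ge G''\ge\cdots$, and $\mathrm{dl}(G)$ is the number of steps it needs to reach $1$.

## 1. A group of order 27 over the field with 27 elements

Let $F=\mathbb F_3[t]/(t^3-t-1)$. The cubic takes the value $-1$ at $0,1,2$, so it has no root in $\mathbb F_3$ and is irreducible, and $|F|=27$. Let $\sigma(f)=f^3$. Then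
$$\sigma(t)=t^3=t+1,$$
and $\sigma$ has order $3$. Put $\mathrm{Tr}(f)=f+\sigma(f)+\sigma^2(f)$. By hand,
$$\mathrm{Tr}(1)=0,\qquad \mathrm{Tr}(t)=t+(t+1)+(t+2)=0,\qquad \mathrm{Tr}(t^2)=t^2+(t+1)^2+(t+2)^2=5=-1 .$$
So $T=\ker\mathrm{Tr}=\{\alpha+\beta t:\alpha,\beta\in\mathbb F_3\}$, and $\theta=-t^2$ has $\mathrm{Tr}(\theta)=1$.

Let $R=F[N]/(N^2)$, with elements $f_0+f_1N$, so $|R|=3^6$. Consider these additive bijections of $R$:

* for $a\in T$, the multiplication $e_a$ by $1+aN$;
* $x=(1+\theta N)\sigma$, where $\sigma$ acts on coefficients and fixes $N$.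

Since $N^2=0$, we have $e_ae_{a'}=e_{a+a'}$. So $A=\{e_a:a\in T\}$ is elementary abelian of order $9$. Multiplications commute with each other, and $\sigma$ conjugates multiplication by $1+aN$ to multiplication by $1+\sigma(a)N$. Hence
$$xe_ax^{-1}=e_{\sigma(a)},\qquad x^3=\text{mult. by }1+(\theta+\sigma\theta+\sigma^2\theta)N=e_1,\qquad [x,e_t]=e_{\sigma(t)-t}=e_1 .$$
Modulo $N$ the map $x$ acts as $\sigma\neq1$, while $A$ acts trivially there. So $x\notin A$, and $D=\langle A,x\rangle$ has order $27$ and is not abelian. The element $e_1$ is central because $\sigma(1)=1$. The quotient $D/\langle e_1\rangle$ has order $9$, hence is abelian, so $D'=\langle e_1\rangle$ and $\mathrm{dl}(D)=2$.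

Now the degrees. There are $|D:D'|=9$ linear characters. The other degrees are powers of $3$ larger than $1$, and their squares add up to $27-9=18$. So there are exactly two further characters, each of degree $3$. Thus
$$\mathrm{cd}(D)=\{1,3\},\qquad \mathrm{dl}(D)=2=|\mathrm{cd}(D)| .$$

Taketa's theorem says that $\mathrm{dl}(P)\le|\mathrm{cd}(P)|$ for every $p$-group $P$ (indeed for every monomial group). A nontrivial abelian group gives equality $1=1$, and $D$ gives equality $2=2$. In Section 3 we shall see equality $3=3$ for a group of order $3^9$ built on top of $D$. So we ask about the next level: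

*Do there exist a prime $p$ and a $p$-group $P$ with $\mathrm{dl}(P)=4$ and $|\mathrm{cd}(P)|=4$?*

The problem is posed in "CHARACTERS OF $p$-GROUPS AND SYLOW $p$-SUBGROUPS" (https://www.uv.es/amoquin/11.pdf). One warning is known (Slattery): such a group cannot have $\mathrm{cd}(P)=\{1,p,p^2,p^3\}$. We shall prove that the answer is yes for every odd prime.

**Theorem A.** For every odd prime $p$ there is a $p$-group $G$ with $\mathrm{dl}(G)=4$ and $\mathrm{cd}(G)=\{1,\,p,\,p^3,\,p^{3p+1}\}$.

**Theorem B.** Let $p$ be an odd prime, $b\ge3$ an integer and $n=\lceil (b-1)/(p-1)\rceil$. Put $\kappa=3$ if $p=3$ and $\kappa=2$ if $p\ge5$. Then for every integer $c\ge\kappa pn+1$ there is a $p$-group $G$ with $\mathrm{dl}(G)=4$ and $\mathrm{cd}(G)=\{1,p,p^b,p^c\}$. For $p\ge5$ the same conclusion holds by the module used for $p=3$ whenever $c\ge3pn+1$.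

So for odd $p$ every $b\ge3$ occurs as the third exponent, with all sufficiently large $c$. The prime $2$, and sets of degrees outside this range (for instance $b=2$), are not settled here. Theorem A is the case $b=3$, $n=1$, $c=3p+1$ of Theorem B, since $2\le p-1$.

## 2. Character theory of extensions

For a normal subgroup $K$ of $H$ and $\varphi\in\mathrm{Irr}(K)$, write $\mathrm{Irr}(H|\varphi)$ for the set of irreducible characters of $H$ whose restriction to $K$ contains $\varphi$ ("lying over $\varphi$"). The group $H$ acts on $\mathrm{Irr}(K)$ by $(g\varphi)(y)=\varphi(g^{-1}yg)$, and $H_\varphi$ is the stabilizer.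

**Fact 1 (Clifford).** With $S=H_\varphi$, induction is a bijection from $\mathrm{Irr}(S|\varphi)$ to $\mathrm{Irr}(H|\varphi)$.

**Fact 2 (Gallagher).** If $\varphi$ has an extension $\hat\varphi\in\mathrm{Irr}(S)$ to $S=H_\varphi$, then $\mathrm{Irr}(S|\varphi)=\{\hat\varphi\beta:\beta\in\mathrm{Irr}(S/K)\}$, and different $\beta$ give different characters.

Together: if $\varphi$ extends to its stabilizer $S$, then the degrees of $H$ over $\varphi$ are
$$|H:S|\cdot\varphi(1)\cdot\mathrm{cd}(S/K).\tag{1}$$

**Fact 3.** If $\chi$ is a linear character of $K$, invariant under $B$, then $\chi$ extends to $K\rtimes B$ by $\hat\chi(vs)=\chi(v)$. Indeed $vs\cdot v's'=v(s\cdot v')\,ss'$ and $\chi(s\cdot v')=\chi(v')$, so $\hat\chi$ is a homomorphism.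

**Fact 4.** A nonabelian $p$-group $D$ with an abelian subgroup $A$ of index $p$ has $\mathrm{cd}(D)=\{1,p\}$. Indeed, if $\nu$ is a constituent of $\chi_A$, then $\nu$ is linear and $\chi$ is a constituent of $\nu^D$, so $\chi(1)\le p$. Degrees are powers of $p$, and $D$ is not abelian, so both $1$ and $p$ occur.

**Fact 5.** Let $Y$ be a group and $\mu$ a linear character of $Z(Y)$ such that for every $y\notin Z(Y)$ there is $y'$ with $[y,y']\in Z(Y)$ and $\mu([y,y'])\ne1$. Then there is exactly one $\varphi\in\mathrm{Irr}(Y|\mu)$, and $\varphi(1)^2=|Y:Z(Y)|$.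

Here is the reason. Let $\varphi\in\mathrm{Irr}(Y|\mu)$ and $y\notin Z(Y)$, and take $y'$ as above. The conjugate $y'yy'^{-1}$ equals $[y',y]\,y$, where $[y',y]=[y,y']^{-1}$ is central, so $\varphi(y)=\mu([y',y])\varphi(y)$ and $\varphi(y)=0$. Hence $\varphi$ vanishes off $Z(Y)$ and equals $\varphi(1)\mu$ on $Z(Y)$. Then $1=[\varphi,\varphi]=\varphi(1)^2|Z(Y)|/|Y|$. So $\varphi(1)$, and then $\varphi$, is determined. For the group $D$ of Section 1 and a nontrivial character of $\langle e_1\rangle=Z(D)$, this recovers the two characters of degree $3$.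

**Fact 6 (Mackey, one double coset).** If $H=KL$ and $\psi$ is a character of $L$, then $(\psi^H)_K=(\psi_{K\cap L})^K$.

**Definition.** Let $D$ be a group. A *symplectic $\mathbb F_pD$-module* is a finite $\mathbb F_pD$-module $V$ with a nondegenerate alternating form $\langle\,,\rangle$ with values in $\mathbb F_p$ and $\langle du,dv\rangle=\langle u,v\rangle$ for $d\in D$. A subspace $\Lambda$ is *Lagrangian* if $\Lambda=\Lambda^\perp$.

Since $|\Lambda||\Lambda^\perp|=|V|$, a Lagrangian subspace has order $|V|^{1/2}$, and any isotropic subspace of that order is Lagrangian.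

*Example.* Take $V=R=F[N]/(N^2)$ and $D$ from Section 1, and put
$$\langle f,g\rangle=\mathrm{Tr}(f_0g_1-f_1g_0).$$
This is alternating and nondegenerate. Multiplication by $1+aN$, for any $a\in F$, replaces $f_1,g_1$ by $f_1+af_0,\ g_1+ag_0$ and leaves $f_0g_1-f_1g_0$ unchanged. The map $\sigma$ applies $\sigma$ to $f_0g_1-f_1g_0$ and does not change the trace. So the form is $D$-invariant. The subspace $NR$ is isotropic of order $27=|R|^{1/2}$, hence Lagrangian.

In a symplectic module fix a primitive $p$-th root of unity $\omega$ and put $\chi_u(v)=\omega^{\langle u,v\rangle}$. Then $u\mapsto\chi_u$ is a bijection $V\to\mathrm{Irr}(V)$. It respects the action of $D$, because $(d\chi_u)(v)=\omega^{\langle u,d^{-1}v\rangle}=\omega^{\langle du,v\rangle}$. So for the purpose of finding stabilizers, characters of $V$ are vectors of $V$.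

## 3. Order $3^9$: three degrees and derived length 3

Let $P=R\rtimes D$ with $R$ and $D$ from Section 1, a group of order $3^9$. We compute its degrees from the $D$-orbits on $R$.

*Elements of $D\setminus A$ have nontrivial cube.* Let $g=e_ax^i$ with $a\in T$, $i\in\{1,2\}$. Then $g^3=e_{a+\sigma^i(a)+\sigma^{2i}(a)}\,x^{3i}=e_{\mathrm{Tr}(a)}e_i=e_i\ne1$.

*Stabilizers.* If $1\ne g\in D$ fixes $u\in R$, then either $g\in A$, or $g^3$ is a nontrivial element of $A$. So some $e_a$ with $a\ne0$ fixes $u$, that is, $aNu=0$, and hence $u\in NR$. Thus $D_u=1$ for $u\notin NR$. For $u\in NR$ we have $D_u\ge A$, so $D_u$ is $A$ or $D$.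

*Degrees.* By Fact 3 each $\chi_u$ extends to its stabilizer $R\rtimes D_u$, and (1) gives the degrees $|D:D_u|\cdot\mathrm{cd}(D_u)$. For $D_u=1,A,D$ this is $\{27\}$, $\{3\}$, $\{1,3\}$. So $\mathrm{cd}(P)=\{1,3,27\}$.

*Check by counting.* There are $3^6-27=702$ vectors outside $NR$, in $26$ orbits, contributing $26\cdot27^2=18954$ to the sum of squared degrees. On $NR$ the group $D$ acts through $\sigma$. The $3$ fixed vectors contribute $27$ each. The other $24$ form $8$ orbits, each with $9$ characters of degree $3$. The total is $18954+81+648=19683=3^9$.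

*Derived length.* $P/RA$ is cyclic of order $3$ and $RA/R\cong A$ is abelian, so $P'\le RA$, $P''\le R$ and $\mathrm{dl}(P)\le3$. Also $P'$ contains $e_1$ and $[x,t]=xt-t=(1+\theta N)(t+1)-t=1+\theta(t+1)N$. So $P''$ contains $(e_1-1)(1+\theta(t+1)N)=N\neq0$. Hence $\mathrm{dl}(P)=3=|\mathrm{cd}(P)|$.

## 4. A Heisenberg group on top, and the fifth degree

To gain one more step of derived length, it is natural to make the abelian group $V$ noncommutative: replace it by a Heisenberg group on $V$. Its commutators are values of the symplectic form, so the group $V\rtimes D$ acquires a central subgroup of order $p$ on which the fourth derived step can live. Let $p$ be odd, $V$ a symplectic $\mathbb F_pD$-module, and $E=V\times\mathbb F_p$ with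
$$(u,z)(u',z')=(u+u',\;z+z'+\tfrac12\langle u,u'\rangle),\qquad d\cdot(u,z)=(du,z).$$
What are the degrees of $E\rtimes D$? The new ones lie over nontrivial characters of $\{(0,z)\}$. We need to know when they extend, and we prove this in a form that will serve twice.

**Lemma 1.** Let $p$ be odd, $V$ a symplectic $\mathbb F_pB$-module and $\Lambda\le V$ a $B$-invariant Lagrangian subspace. Let $W=\mathbb F_p$ or $W=\mathbb F_p^2$, and let $\iota:\mathbb F_p\to W$ be the inclusion as first coordinate. Let $Y=V\times W$ with $(u,c)(u',c')=(u+u',\,c+c'+\iota(\tfrac12\langle u,u'\rangle))$, and let $B$ act by $b\cdot(u,c)=(bu,c)$. Then $Z(Y)=\{(0,c)\}$. If $\mu$ is a linear character of $Z(Y)$ that is nontrivial on $\iota(\mathbb F_p)$, then $\mathrm{Irr}(Y|\mu)$ consists of a single character $\varphi_\mu$, its degree is $|V|^{1/2}$, and it extends to $Y\rtimes B$.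

*Proof.* The product is associative because $\langle\,,\rangle$ is bilinear. The inverse of $(u,c)$ is $(-u,-c)$, and $[(u,c),(u',c')]=(0,\iota(\langle u,u'\rangle))$. As the form is nondegenerate, $(u,c)$ is central exactly when $u=0$. The action of $B$ is by automorphisms, since the form is invariant.

**Existence, uniqueness and degree of $\varphi_\mu$.** If $u\ne0$, choose $u'$ with $\langle u,u'\rangle=1$. Then $\mu([(u,c),(u',0)])=\mu(0,\iota(1))\neq1$. So Fact 5 applies, and $\varphi_\mu(1)^2=|Y:Z(Y)|=|V|$.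

**Extension to $Y\rtimes B$.** We induce a linear character from a subgroup large enough to contain $B$. Let $M=\{(l,c):l\in\Lambda\}$. Since $\Lambda$ is isotropic, the product in $M$ is coordinatewise addition. So $M$ is an abelian subgroup, and $\nu(l,c)=\mu(0,c)$ is a linear character of $M$. Since $B$ preserves $\Lambda$ and fixes $c$, it normalizes $M$ and fixes $\nu$. By Fact 3, $\nu$ extends to $\hat\nu$ on $M\rtimes B$ with $B\le\ker\hat\nu$. Now $Y(MB)=YB$ and $Y\cap MB=M$, so Fact 6 gives
$$(\hat\nu^{\,YB})_Y=\nu^Y .$$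
As $Z(Y)\le M$ is central in $Y$, the restriction of $\nu^Y$ to $Z(Y)$ is a multiple of $\mu$, so every constituent of $\nu^Y$ is $\varphi_\mu$. The degree of $\nu^Y$ is $|Y:M|=|V:\Lambda|=|V|^{1/2}=\varphi_\mu(1)$. Hence $\nu^Y=\varphi_\mu$, and $\hat\nu^{\,YB}$ extends $\varphi_\mu$. $\square$

**The attempt over $R=F[N]/(N^2)$.** Take $V=R$ and $D$ as in Section 3, so $|E\rtimes D|=3^{10}$. Modulo $\{(0,z)\}$ the degrees are $1,3,27$. A nontrivial $\lambda$ on $\{(0,z)\}$ is $D$-invariant, and $NR$ is a $D$-invariant Lagrangian subspace. By Lemma 1 with $B=D$, the character $\varphi_\lambda$ of degree $27$ extends to $E\rtimes D$, and (1) gives the degrees $27\cdot\{1,3\}=\{27,81\}$. So there are four degrees, $\{1,3,27,81\}$.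

However, the derived length is only $3$. In $V\rtimes D$ the second derived group lies in $(VD')'=[V,D']\subseteq NR$, because $D'=\langle e_1\rangle$ acts trivially on $R/NR$ and $D'$ and $V$ are abelian. So $(E\rtimes D)''\subseteq\{(u,z):u\in NR\}$. Since $NR$ is isotropic, this set is an abelian group, and the third derived group is trivial.

**The attempt with more room.** The cure for this is a larger module in which $[V,D']$ is not isotropic. Section 7 produces such modules, still with a $D$-invariant Lagrangian subspace, with trivial stabilizers outside $C_V(A)$, and with $|V|^{1/2}>p|A|$. The same computation then gives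
$$\mathrm{cd}(E\rtimes D)=\{1,\;p,\;p|A|,\;|V|^{1/2},\;p|V|^{1/2}\},$$
which is five different numbers. The derived length is right, but there is one degree too many.

The failure can be located exactly. By (1), the degrees over $\varphi_\lambda$ are $|V|^{1/2}\cdot|D:S|\cdot\mathrm{cd}(S)$, where $S\le D$ is the stabilizer. Here $S=D$ is nonabelian and has two degrees. If the stabilizer were the abelian group $A$ of index $p$, there would be only the degree $p|V|^{1/2}$. The character $\lambda$ itself cannot be moved, because a normal subgroup of order $p$ in a $p$-group is central. But we may enlarge the center of the Heisenberg group from $\mathbb F_p$ to $\mathbb F_p^2$, and let $D$ act on it through $D/A$ by unipotent $2\times2$ matrices. Then $D$ fixes $\lambda$, moves every extension of $\lambda$ to the larger center, and each such extension has stabilizer $A$. Modulo $\{z\}$ the new coordinate is a direct factor, so it costs no new degree.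

## 5. The groups $G(D,V)$

Let $p$ be odd. Suppose given:

* a nonabelian $p$-group $D$ with an abelian normal subgroup $A$ of index $p$;
* a symplectic $\mathbb F_pD$-module $V$, with $V_1:=C_V(A)$, such that
  * (i) $V_1\ne V$, and $D_u=1$ for all $u\in V\setminus V_1$;
  * (ii) $V$ has an $A$-invariant Lagrangian subspace $\Lambda$.

Let $\varepsilon:D\to D/A\cong\mathbb F_p$ be the quotient homomorphism. Let $Y=V\times\mathbb F_p\times\mathbb F_p$ with
$$(u,z,r)(u',z',r')=(u+u',\;z+z'+\tfrac12\langle u,u'\rangle,\;r+r'),$$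
which is the group of Lemma 1 with $W=\mathbb F_p^2$. In particular $[(u,z,r),(u',z',r')]=(0,\langle u,u'\rangle,0)$ and $Z(Y)=\{(0,z,r)\}$. Let $D$ act by
$$d\cdot(u,z,r)=(du,\;z+\varepsilon(d)r,\;r).$$
Each $d$ is an automorphism: applying it to a product adds $\varepsilon(d)(r+r')$ to the middle coordinate, which is the sum of the two individual contributions, and $\langle du,du'\rangle=\langle u,u'\rangle$. It is an action because $\varepsilon(dd')=\varepsilon(d)+\varepsilon(d')$. Put
$$G=G(D,V)=Y\rtimes D,\qquad Z=\{(0,z,0)\}.$$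
The subgroup $Z$ is central in $G$, of order $p$.

**Lemma 2.** $\mathrm{cd}(G)=\{1,\;p,\;p|A|,\;p|V|^{1/2}\}$ and $G'''\le Z$. In particular $\mathrm{dl}(G)\le4$.

*Proof.*

**Step 1: the derived series.** $G/YA$ has order $p$, so $G'\le YA$. The group $YA/Y\cong A$ is abelian, so $G''\le Y$. Hence $G'''\le Y'\le Z$, and $Z$ is abelian.

**Step 2: the degrees trivial on $Z$; we show they are $1,p,p|A|$.** In $Y/Z\cong V\times\mathbb F_p$ the group $D$ acts trivially on the coordinate $r$. So $G/Z\cong C_p\times(V\rtimes D)$, and its degrees are those of $V\rtimes D$. Identify $\mathrm{Irr}(V)$ with $V$ as in Section 2. By Fact 3, $\chi_u$ extends to its stabilizer $V\rtimes D_u$, and by (1) the degrees over $\chi_u$ are $|D:D_u|\cdot\mathrm{cd}(D_u)$.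

If $u\notin V_1$, then $D_u=1$ by (i), and the degree is $|D|=p|A|$. Such $u$ exist, since $V_1\neq V$. If $u\in V_1$, then $D_u\ge A$, so $D_u=A$ or $D_u=D$, because $A$ has prime index. For $D_u=A$ the only degree is $p$. For $D_u=D$, which happens for $u=0$, the degrees are $\mathrm{cd}(D)=\{1,p\}$ by Fact 4.

**Step 3: the stabilizers over a nontrivial $\lambda\in\mathrm{Irr}(Z)$; we show they equal $YA$.** Write $\lambda(0,z,0)=\omega^{jz}$ with $j\ne0$ in $\mathbb F_p$. The extensions of $\lambda$ to $Z(Y)$ are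
$$\mu_s(0,z,r)=\omega^{jz+sr},\qquad s\in\mathbb F_p .$$
By Lemma 1, $\mathrm{Irr}(Y|\mu_s)=\{\varphi_{\mu_s}\}$ with $\varphi_{\mu_s}(1)=|V|^{1/2}$. Each of $\varphi_{\mu_s}$ and $\mu_s$ determines the other, so they have the same stabilizer in $G$. The group $Y$ acts trivially on $Z(Y)$, and so does $A$, since $\varepsilon(A)=0$. If $x\in D$ has $\varepsilon(x)=1$, then
$$\mu_s\bigl(x\cdot(0,z,r)\bigr)=\mu_s(0,z+r,r)=\omega^{jz+(s+j)r}=\mu_{s+j}(0,z,r).$$
As $j\ne0$, the element $x$ permutes the $p$ extensions transitively. So the stabilizer has index $p$ in $G$ and contains $YA$, which has index $p$. It is $YA$.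

**Step 4: the degrees over $\lambda$.** The group $A$ acts on $Y$ by $a\cdot(u,z,r)=(au,z,r)$, and $\Lambda$ is $A$-invariant. By Lemma 1 with $B=A$, $\varphi_{\mu_s}$ extends to $YA$. Since $YA/Y\cong A$ is abelian, (1) shows that the only degree over $\varphi_{\mu_s}$ is $|G:YA|\cdot|V|^{1/2}\cdot1=p|V|^{1/2}$. Every character in $\mathrm{Irr}(G|\lambda)$ lies over some $\varphi_{\mu_s}$. $\square$

Now we need a test for derived length exactly $4$. It follows the computation of $P''$ in Section 3, one step further.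

**Lemma 3.** Let $w\in D'$, and let $u',u''\in V$ lie in the additive group generated by the elements $dv-v$ $(d\in D,\ v\in V)$. If $\langle wu'-u',\,wu''-u''\rangle\ne0$, then $G'''=Z\neq1$, so $\mathrm{dl}(G)=4$.

*Proof.* We follow elements down the derived series; a star denotes an unspecified element of $\mathbb F_p$. For $y=(v,z,0)$ and $d\in D$,
$$[d,y]=(d\cdot y)y^{-1}=(dv,z,0)(-v,-z,0)=(dv-v,*,0)\in G'.$$
Taking products of such elements, and of their inverses, we find elements $(u',*,0)$ and $(u'',*,0)$ in $G'$. Also $w\in D'\le G'$. By the same formula, $G''$ contains $(wu'-u',*,0)$ and $(wu''-u'',*,0)$. Their commutator $(0,\langle wu'-u',wu''-u''\rangle,0)$ lies in $G'''$ and is not $1$. By Lemma 2, $G'''\le Z$, and $|Z|=p$, so $G'''=Z$, which is abelian. $\square$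

What remains is to find pairs $(D,V)$ with (i), (ii) and the inequality of Lemma 3.

## 6. The group $D$ inside truncated exponentials

We now carry the group of Section 1 over to all odd $p$, to larger $A$, and to $F[N]/(N^k)$ with $k>2$.

**The field.** Let $p$ be odd, $n\ge1$, $F=\mathbb F_{p^{pn}}$, $F_0=\mathbb F_{p^n}$. Let $\sigma(f)=f^{p^n}$, a generator of $\mathrm{Gal}(F/F_0)$, of order $p$. Let $\mathrm{Tr}=\mathrm{Tr}_{F/F_0}$ and $T=\ker\mathrm{Tr}$.

The trace is onto $F_0$, so $\dim_{\mathbb F_p}T=pn-n=n(p-1)$. Clearly $(\sigma-1)F\subseteq T$. The kernel of $\sigma-1$ is $F_0$, so $\dim_{\mathbb F_p}(\sigma-1)F=n(p-1)$ too. Hence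
$$T=(\sigma-1)F.\tag{2}$$
Since $\mathrm{Tr}(1)=p=0$, (2) gives $t\in F$ with $\sigma(t)=t+1$. Moreover
$$\mathrm{Tr}(t)=\sum_{j=0}^{p-1}(t+j)=pt+\tfrac{p(p-1)}2=0,$$
because $p$ is odd. So $1$ and $t$ lie in $T$. They are linearly independent over $\mathbb F_p$ because $\sigma(t)\ne t$, and $\mathbb F_p1+\mathbb F_pt$ is $\sigma$-invariant. Finally fix $\theta\in F$ with $\mathrm{Tr}(\theta)=1$.

**The subspace $A_0$.** Let $3\le b\le n(p-1)+1$. We claim there is a $\sigma$-invariant $\mathbb F_p$-subspace $A_0$ with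
$$\mathbb F_p1+\mathbb F_pt\subseteq A_0\subseteq T,\qquad\dim_{\mathbb F_p}A_0=b-1 .$$
Indeed $(\sigma-1)^p=\sigma^p-1=0$ in characteristic $p$, so $\sigma$ is unipotent on $T/(\mathbb F_p1+\mathbb F_pt)$. A unipotent map has invariant subspaces of every possible dimension. Since $2\le b-1\le n(p-1)=\dim T$, take the preimage of one of dimension $b-3$. For $p=3$, $n=1$, $b=3$ this forces $A_0=T=\mathbb F_3+\mathbb F_3t$, as in Section 1.

**The exponentials.** Let $k\in\{3,4\}$ with $k\le p$, and $R=F[N]/(N^k)$. For $a\in F$ put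
$$\exp(aN)=\sum_{i<k}\frac{a^iN^i}{i!}\in R .$$
The denominators are invertible because $i<k\le p$. For $j<k$ the coefficient of $N^j$ in $\exp(aN)\exp(a'N)$ is $\sum_{i}\frac{a^ia'^{\,j-i}}{i!(j-i)!}=\frac{(a+a')^j}{j!}$, so
$$\exp(aN)\exp(a'N)=\exp((a+a')N).$$
For $p=3$ and $k=3$ we have $\tfrac12=-1$, so $\exp(aN)=1+aN-a^2N^2$.

Let $V_0=R^s$ with $s\ge1$. Let $R$ act by multiplication, and let $\sigma$ act on coefficients, fixing $N$ and the standard basis. As additive maps of $V_0$, $\sigma\exp(aN)\sigma^{-1}=\exp(\sigma(a)N)$. Put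
$$A=\{\exp(aN):a\in A_0\},\qquad x=\exp(\theta N)\sigma,\qquad D=\langle A,x\rangle .$$
The coefficient of $N$ shows that $a\mapsto\exp(aN)$ is injective, so $A\cong A_0$.

**Lemma 4.**
1. $x\exp(aN)x^{-1}=\exp(\sigma(a)N)$, so $x$ normalizes $A$. Also $x^p=\exp(N)\in A$, $|A|=p^{b-1}$ and $|D:A|=p$.
2. $w:=[x,\exp(tN)]=\exp(N)\in D'$. In particular $D$ is nonabelian.
3. Every $g\in D\setminus A$ satisfies $1\ne g^p\in A$.
4. $C_{V_0}(g)=\ker N$ for $1\ne g\in A$, and $D_u=1$ for all $u\in V_0\setminus\ker N$. Moreover $C_{V_0}(A)=\ker N\ne V_0$.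

*Proof.*

**Part 1: the structure of $D$.** Multiplications commute, so conjugation by $x$ has the same effect on $\exp(aN)$ as conjugation by $\sigma$. Since $A_0$ is $\sigma$-invariant, $x$ normalizes $A$. Moving all factors $\sigma$ to the right,
$$x^p=\exp\bigl((\theta+\sigma\theta+\dots+\sigma^{p-1}\theta)N\bigr)\sigma^p=\exp(\mathrm{Tr}(\theta)N)=\exp(N),$$
which lies in $A$ because $1\in A_0$. For $0<i<p$, the element $x^i$ acts on $V_0/NV_0\cong F^s$ as $\sigma^i\ne1$, while $A$ acts trivially there. So $x^i\notin A$, and $D$ is the disjoint union of the cosets $Ax^i$, $0\le i<p$.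

**Part 2: a commutator.** By part 1, $[x,\exp(tN)]=\exp(\sigma(t)N)\exp(-tN)=\exp((\sigma(t)-t)N)=\exp(N)\ne1$. Here we used $t\in A_0$.

**Part 3: $p$-th powers outside $A$.** Write $g=\exp(aN)x^i$ with $a\in A_0$ and $1\le i\le p-1$. Since $x^i$ acts on $A$ as $\sigma^i$,
$$g^p=\exp\Bigl(\sum_{j=0}^{p-1}\sigma^{ij}(a)N\Bigr)x^{ip}=\exp(\mathrm{Tr}(a)N)\exp(iN)=\exp(iN)\ne1 .$$
The middle equality holds because $ij$ runs over all residues modulo $p$. The last one holds because $A_0\subseteq T$. As $i\in\mathbb F_p\subseteq A_0$, we have $g^p\in A$.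

**Part 4: stabilizers.** If $a\neq0$, then $\exp(aN)-1=aN\bigl(1+\tfrac{aN}{2}+\cdots\bigr)$ is $N$ times a unit of $R$, so its kernel on $V_0$ is $\ker N$. Hence $C_{V_0}(g)=\ker N$ for $1\neq g\in A$, and, since $A\neq1$, $C_{V_0}(A)=\ker N$. This is not $V_0$, because $N\neq0$. If $1\ne g\in D_u$, then by part 3 one of $g$, $g^p$ is a nontrivial element of $A$ fixing $u$. So $u\in\ker N$. $\square$

*Why $x$ is not simply $\sigma$.* Suppose we used $\langle A,\sigma\rangle$ instead, acting on $V_0=R^s$. The basis vector $e$ is fixed by $\sigma$ and lies outside $\ker N$. Its stabilizer is exactly $\langle\sigma\rangle$, because $\exp(aN)\sigma^ie=\exp(aN)e$ equals $e$ only for $a=0$. A vector with an element of order $p$ as stabilizer leads to the orbit length $|A|=p^{b-1}$. For $f\in F\setminus F_0$ the vector $fe$ has trivial stabilizer: working modulo $N$ forces $\sigma^i=1$, and then $a=0$. So $p^b$ appears as well. We would have both orbit lengths $p^{b-1}$ and $p^b$, and since $b\ge3$, condition (i) and the count of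 degrees are lost. The factor $\exp(\theta N)$ makes every element outside $A$ have a nontrivial $p$-th power, and this removes the short orbits.

## 7. Two symplectic modules

We need a $D$-invariant alternating form on some $V_0=R^s$. On $R=F[N]/(N^k)$ consider the $F$-bilinear form
$$\beta_k(f,g)=\text{coefficient of }N^{k-1}\text{ in }f(-N)g(N)=\sum_{i=0}^{k-1}(-1)^if_ig_{k-1-i}.$$
Two features decide which $k$ to use. First, $N^i$ and $N^j$ pair to $0$ unless $i+j=k-1$. As in Section 4, $G''$ only involves vectors in $[V,D']\subseteq NV$ (recall $D'\le A$), so we need $i,j\ge1$ with $i+j=k-1$, which forces $k\ge3$. Second, reversing the sum gives $\beta_k(g,f)=(-1)^{k-1}\beta_k(f,g)$. For $k=3$ the form is symmetric, and we double the module to obtain an alternating form. For $k=4$ it is already alternating, but $\exp(aN)$ needs $k\le p$, hence $p\ge5$.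

**Module I (all odd $p$).** Take $k=3$, $V_0=Re_1\oplus Re_2$, $\beta=\beta_3$, that is, $\beta(f,g)=f_0g_2-f_1g_1+f_2g_0$, and
$$\langle u_1e_1+u_2e_2,\;v_1e_1+v_2e_2\rangle=\mathrm{Tr}_{F/\mathbb F_p}\bigl(\beta(u_1,v_2)-\beta(u_2,v_1)\bigr).$$

**Module II ($p\ge5$).** Take $k=4$, $V_0=R$ and
$$\langle f,g\rangle=\mathrm{Tr}_{F/\mathbb F_p}\bigl(f_0g_3-f_1g_2+f_2g_1-f_3g_0\bigr).$$

**Lemma 5.** In both cases $V_0$ is a symplectic $\mathbb F_pD$-module. The subspaces $\Lambda_0=Re_1$ (Module I) and $\Lambda_0=N^2R$ (Module II) are Lagrangian and $D$-invariant.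

*Proof.* Write $\beta_*$ for the $F$-bilinear form under the trace.

**Alternating.** For Module I, $\beta_*(u,u)=\beta(u_1,u_2)-\beta(u_2,u_1)=0$ by symmetry of $\beta$. For Module II put $g=f$ in the formula.

**Nondegenerate.** In the monomial basis of $R$, $\beta_k$ has an antidiagonal matrix with entries $\pm1$, so $\beta_k$ is nondegenerate, and hence so is $\beta_*$. Given $u\ne0$, choose $v$ with $\beta_*(u,v)=y\ne0$. Since the trace is not the zero functional, some $\alpha\in F$ has $\mathrm{Tr}_{F/\mathbb F_p}(\alpha y)\ne0$, and then $\langle u,\alpha v\rangle\ne0$.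

**Invariant under $\exp(aN)$ for every $a\in F$.** The map $f(N)\mapsto f(-N)$ is a ring homomorphism of $R$. Multiplying $f$ and $g$ by $\exp(aN)$ changes $f(-N)g(N)$ to $f(-N)\exp(-aN)\exp(aN)g(N)=f(-N)g(N)$.

**Invariant under $\sigma$.** We have $\beta_*(\sigma u,\sigma v)=\sigma\beta_*(u,v)$ and $\mathrm{Tr}_{F/\mathbb F_p}\circ\sigma=\mathrm{Tr}_{F/\mathbb F_p}$. As $D$ is generated by $A$ and $x=\exp(\theta N)\sigma$, the form is $D$-invariant.

**Lagrangian.** $Re_1$ is isotropic, because only mixed terms occur in the form, and it has $F$-dimension $3$ in $6$. $N^2R$ is isotropic, because exponents $i,j\ge2$ have $i+j\ge4>3$, and it has $F$-dimension $2$ in $4$. Both are $R$-submodules mapped to themselves by $\sigma$, so they are $D$-invariant. $\square$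

For Module I we have $|V_0|^{1/2}=p^{3pn}$, and for Module II $|V_0|^{1/2}=p^{2pn}$. Both are larger than $p|A|=p^b$, since $b\le n(p-1)+1<2pn$. The derived length computation below will show that $[V_0,D']$ is not isotropic. So these are the modules promised in Section 4, for which $E\rtimes D$ has five degrees.

**Padding.** To reach all larger exponents $c$, let $m\ge0$, let $V'$ be a nondegenerate symplectic $\mathbb F_p$-space of dimension $2m$ with trivial $D$-action, and let
$$V=V_0\perp V',\qquad \Lambda=\Lambda_0\oplus\Lambda',$$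
where $\Lambda'$ is Lagrangian in $V'$. (For $m=1$, $V'$ is a hyperbolic plane and $\Lambda'$ any line in it.) Then $\Lambda$ is Lagrangian and $A$-invariant, $C_V(A)=\ker N\oplus V'\ne V$, and $D_{(u,u')}=D_u$. If $(u,u')\notin C_V(A)$, then $u\notin\ker N$, so $D_u=1$ by Lemma 4. Thus $D$, $A$, $V$, $\Lambda$ satisfy (i) and (ii), and $D$ is nonabelian with the abelian normal subgroup $A$ of index $p$. So Lemma 2 applies to $G=G(D,V)$.

## 8. Proof of Theorems A and B

**Step 1: the degrees.** By Lemma 2 and $|A|=p^{b-1}$,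
$$\mathrm{cd}(G)=\{1,\;p,\;p\cdot p^{b-1},\;p|V|^{1/2}\}=\{1,p,p^b,p^c\},$$
where, since $|V|^{1/2}=|V_0|^{1/2}p^m$,
$$c=3pn+1+m\ \text{ (Module I)},\qquad c=2pn+1+m\ \text{ (Module II)}.$$
Because $3\le b\le n(p-1)+1<2pn+1\le c$, these are four different numbers.

**Step 2: applying $w-1$ and $x-1$.** To use Lemma 3 with $w=\exp(N)\in D'$ we need only leading terms in $N$. Let $f\in F$ and let $e$ be a basis vector of $V_0$ (with $e=1$ for Module II). Then
$$(x-1)fe=\exp(\theta N)\sigma(f)e-fe\equiv(\sigma(f)-f)e\pmod{NV_0}.$$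
As $w-1$ is multiplication by $\exp(N)-1\equiv N\pmod{N^2}$,
$$(w-1)(x-1)fe\equiv N(\sigma(f)-f)e\pmod{N^2V_0}.\tag{3}$$

**Step 3: derived length 4 with Module I.** Let $h,\ell\in T$. By (2) there are $f,g\in F$ with $h=\sigma(f)-f$ and $\ell=\sigma(g)-g$. Take $u'=(x-1)fe_1$ and $u''=(x-1)ge_2$, both of the form $dv-v$. By (3), $(w-1)u'\equiv Nhe_1$ and $(w-1)u''\equiv N\ell e_2$ modulo $N^2V_0$. These vectors lie in $Re_1$ and $Re_2$, and $\beta(N^i,N^j)=0$ unless $i+j=2$. So with $i,j\ge1$ only the terms $i=j=1$ count, and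
$$\langle(w-1)u',(w-1)u''\rangle=-\mathrm{Tr}_{F/\mathbb F_p}(h\ell).\tag{4}$$
We must choose $h,\ell\in T$ so that this is not $0$. For the nondegenerate form $\mathrm{Tr}_{F/\mathbb F_p}(h\ell)$ on $F$ we have $T^\perp=F_0$: if $f_0\in F_0$ and $h\in T$, then $\mathrm{Tr}_{F/\mathbb F_p}(hf_0)=\mathrm{Tr}_{F_0/\mathbb F_p}(f_0\mathrm{Tr}(h))=0$, and $\dim_{\mathbb F_p}T^\perp=pn-n(p-1)=n=\dim_{\mathbb F_p}F_0$. Since $p$ is odd, $\dim T=(p-1)n>n=\dim T^\perp$, so $T\not\subseteq T^\perp$. Hence suitable $h,\ell$ exist, and Lemma 3 gives $\mathrm{dl}(G)=4$.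

**Step 4: derived length 4 with Module II.** Take $u'=(x-1)t$. Since $\sigma(t)-t=1$, (3) gives $(w-1)u'\equiv N\pmod{N^2}$. Take $u''=(w-1)g$ with $g\in F$ and $\mathrm{Tr}_{F/\mathbb F_p}(g)\ne0$. This too has the form $dv-v$, with $d=w$. Then $(w-1)u''=(w-1)^2g\equiv N^2g\pmod{N^3}$. Now $N^i$ and $N^j$ pair to $0$ unless $i+j=3$. With $i\ge1$ and $j\ge2$ only $(i,j)=(1,2)$ counts, with sign $-$. So
$$\langle(w-1)u',(w-1)u''\rangle=-\mathrm{Tr}_{F/\mathbb F_p}(g)\ne0,$$
and Lemma 3 gives $\mathrm{dl}(G)=4$.

In Steps 3 and 4 the vectors lie in $V_0\subseteq V$, and the form of $V$ restricts to that of $V_0$. So the padding does not matter.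

**Step 5: the parameters.** Given $b\ge3$, let $n=\lceil(b-1)/(p-1)\rceil$. Then $n\geq1$ and $3\le b\le n(p-1)+1$, so $A_0$ exists. Let $m\ge0$ vary. Module I for $p=3$ gives every $c\ge3pn+1$. Module II for $p\ge5$ gives every $c\ge2pn+1$. Module I for any odd $p$, in particular for $p\ge5$, gives every $c\ge3pn+1$. This is Theorem B. Module I with $b=3$, $n=1$, $m=0$ gives Theorem A. $\blacksquare$

So $p$-groups of derived length $4$ with exactly four character degrees exist for every odd prime, and Taketa's bound is attained by $p$-groups with $|\mathrm{cd}(P)|=4$.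

## 9. The group of order $3^{23}$

The smallest group constructed here has $p=3$, $n=1$, $b=3$, $m=0$. The field is $F=\mathbb F_3[t]/(t^3-t-1)$ from Section 1, with $T=A_0=\mathbb F_3+\mathbb F_3t$ and $\theta=-t^2$. The ring is $R=F[N]/(N^3)$, and $V=Re_1\oplus Re_2$ has order $3^{18}$. With $|D|=3^3$,
$$|G|=3^{18}\cdot3^2\cdot3^3=3^{23},\qquad \mathrm{cd}(G)=\{1,3,27,3^{10}\},\qquad\mathrm{dl}(G)=4 .$$

A nontrivial element of $G'''$ can be written down. Take $h=\ell=t$. Let $f=t-t^2$. Then
$$\sigma(f)-f=\bigl(\sigma(t)-t\bigr)-\bigl((t+1)^2-t^2\bigr)=1-(2t+1)=-2t=t .$$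
So with $u'=(x-1)fe_1$ and $u''=(x-1)fe_2$, equation (4) gives $\langle(w-1)u',(w-1)u''\rangle=-\mathrm{Tr}(t^2)=1$.

The sum of squares of the degrees can be checked for every group $G(D,V)$ of Section 5. The characters trivial on $Z$ contribute $|G/Z|=p\cdot|V|\cdot p|A|=p^2|V||A|$. Over each of the $p-1$ nontrivial $\lambda$, the $p$ characters $\varphi_{\mu_s}$ form one orbit, and by Facts 1 and 2 there are $|A|$ characters, each of degree $p|V|^{1/2}$. They contribute $|A|\cdot p^2|V|$. The total is
$$p^2|V||A|\bigl(1+(p-1)\bigr)=p^3|V||A|=|V|\cdot p^2\cdot p|A|=|G|.$$
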